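# Bounded postulation numbers of parameter ideals force bounded relation types

## 1. Cancellation in a Hilbert function

Let $(A,\mathfrak m,k)$ be a Noetherian local ring of dimension $d\ge 2$, and let $\ell$ denote length. For an $\mathfrak m$-primary ideal $I$ put $G_I(A)=\bigoplus_{n\ge0}I^n/I^{n+1}$. Its Hilbert function is $n\mapsto \ell(I^n/I^{n+1})$ for $n\ge 0$, extended by $0$ to $n<0$.

**Definition (postulation number).** If $f:\mathbb Z\to\mathbb Z$ agrees for $n\gg0$ with a (unique) polynomial $p_f\in\mathbb Q[X]$, then $p(f)=\sup\{n\in\mathbb Z: f(n)\neq p_f(n)\}$, with $\sup\emptyset=-\infty$. We write $n(I)$ for the postulation number of the Hilbert function of $G_I(A)$.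

**Definition (relation type).** Let $I=(x_1,\dots,x_r)$ be $\mathfrak m$-primary and write $A[It]\cong A[T_1,\dots,T_r]/J$ via $T_i\mapsto x_it$. Then $\mathrm{reltype}(I)$ is the least $s\ge1$ such that $J$ is generated by homogeneous elements of degree at most $s$. It does not depend on the generators.

A parameter ideal is an ideal $\mathfrak q=(x_1,\dots,x_d)$ generated by a system of parameters. The question, posed in "Castelnuovo–Mumford regularity, postulation numbers and relation types", is this. Suppose that one integer $N$ satisfies $n(\mathfrak q)\le N$ for all parameter ideals $\mathfrak q$ of $A$. Must there be one integer $M$ with $\mathrm{reltype}(\mathfrak q)\le M$ for all of them? It is known that, for $d\ge 2$, a uniform bound on $\mathrm{reltype}(\mathfrak q)$ exists if and only if a uniform bound on the Castelnuovo–Mumford regularity $\mathrm{reg}\,G_{\mathfrak q}(A)$ exists.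

The first guess is *no*. The Grothendieck–Serre formula
$$\ell(G_n)-p(n)=\sum_i(-1)^i\,\ell\bigl(H^i_{G_+}(G)_n\bigr)\tag{1.1}$$
shows that the postulation number sees only an alternating sum, and large terms may cancel. The following family shows that they do.

**Example 1.1.** For $g\ge1$ let $G_g$ be the quotient of $k[x,y,z,w,u_1,\dots,u_{g-1}]$ by $(x,y)^2$, $f=xw^g-yz^g$, all $u_iu_j$ with $i\ne j$, all $u_j^{\,j+1}$, and all $u_jx,u_jy,u_jz,u_jw$. In positive degrees, $G_g$ is the direct sum of three pieces.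

* $k[z,w]$, of dimension $n+1$ in degree $n$.
* $(k[z,w]x\oplus k[z,w]y)/(f)$, of dimension $2n-\max(n-g,0)$.
* The powers of the $u_j$, of dimension $\#\{j: n\le j\le g-1\}=\max(g-n,0)$.

For $1\le n\le g$ the sum is $(n+1)+2n+(g-n)=2n+g+1$. For $n\ge g$ it is $(n+1)+(n+g)=2n+g+1$. In degree $0$ the dimension is $1\ne g+1$. So the postulation number is $0$ for every $g$.

On the other hand $f$ is a minimal relation of degree $g+1$: after setting all $u_j=0$ the other generators lie in $(x,y)^2$, and $f$ does not. Let $\mathfrak M$ be the maximal ideal of the localization of $G_g$ at its irrelevant ideal. The ideal $J$ of the Rees algebra of $\mathfrak M$ maps onto the ideal of relations of $G_g$, so $\mathrm{reltype}(\mathfrak M)\ge g+1$, while $n(\mathfrak M)=0$.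

So one postulation number bounds nothing. But $\mathfrak M$ is not a parameter ideal, and the ring changes with $g$. The question concerns *all* parameter ideals of *one* ring, so we test the guess there.

## 2. Parameter ideals in three small rings

**Ring 1: Cohen–Macaulay rings.** Here $\mathfrak q$ is generated by a regular sequence, $G_{\mathfrak q}(A)=(A/\mathfrak q)[Y_1,\dots,Y_d]$, and $J$ is generated by the elements $x_iY_j-x_jY_i$. The Hilbert polynomial $\ell(A/\mathfrak q)\binom{n+d-1}{d-1}$ vanishes at $-1,\dots,-(d-1)$ and not at $-d$. Thus $n(\mathfrak q)=-d$ and $\mathrm{reltype}(\mathfrak q)=1$.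

For the next two rings we need one fact.

**(2.1)** *Let $L\subset A$ be an ideal such that $C=A/L$ is Cohen–Macaulay of dimension $d$. Then $\mathfrak q^n\cap L=\mathfrak q^nL$ for every parameter ideal $\mathfrak q$ and all $n$.* Let $\Lambda=\mathbb Z[T_1,\dots,T_d]$ act on $A$ by $T_i\mapsto x_i$ and let $\mathfrak n=(T_1,\dots,T_d)$. The module $\Lambda/\mathfrak n^n$ is filtered with quotients that are direct sums of copies of $\Lambda/\mathfrak n$. Moreover $\mathrm{Tor}^\Lambda_1(\Lambda/\mathfrak n,C)=H_1(x;C)=0$, because $x$ is a regular sequence on $C$. So $\mathrm{Tor}_1^\Lambda(\Lambda/\mathfrak n^n,C)=0$, and tensoring $0\to L\to A\to C\to0$ with $\Lambda/\mathfrak n^n$ shows that $L/\mathfrak q^nL\to A/\mathfrak q^n$ is injective.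

**Ring 2: $A=k[[x,y,w]]/(wy,w^2)$, $d=2$.** Here $wA\cong k[[x]]$ and $A/wA=C=k[[x,y]]$. Let $\mathfrak q=(x_1,x_2)$ be any parameter ideal. Its image in $k[[x]]$ is $(x^a)$ with $a\ge 1$. By (2.1), $\ell(A/\mathfrak q^n)=\binom{n+1}2\ell(C/\mathfrak qC)+an$. So the Hilbert function is $(n+1)\ell(C/\mathfrak qC)+a$ for $n\ge0$. The polynomial has the value $a\neq0$ at $-1$, hence $n(\mathfrak q)=-1$.

The relation type is $1$. We may number the $x_i$ so that the image of $x_2$ in $k[[x]]$ is $\gamma$ times the image of $x_1$. Let $F\in J$ be homogeneous. Modulo $w$ it is a multiple of $x_1Y_2-x_2Y_1$. Subtract a lift of that multiple: what remains is $wF'$, where $F'\in k[[x]][Y]$ vanishes at the images of $(x_1,x_2)$. So $F'$ is a multiple of $Y_2-\gamma Y_1$. Hence $J$ is generated by $x_1Y_2-x_2Y_1$ and $w(Y_2-\gamma Y_1)$, both linear.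

**Ring 3: $A=k[[x,y,z,w]]/(wz,w^2)$, $d=3$.** Now $wA\cong k[[x,y]]$ and $A/wA=C=k[[x,y,z]]$. For $\nu\ge2$ take
$$\mathfrak q_\nu=(x^{\nu+1},\;xy^\nu+z,\;y^{\nu+1}).$$
This is a parameter ideal, since it is one in $C$ and $w$ is nilpotent. Its image in $k[[x,y]]$ is $\mathfrak a=(x^{\nu+1},xy^\nu,y^{\nu+1})$. By (2.1),
$$\ell(A/\mathfrak q_\nu^n)=\tbinom{n+2}{3}\,\ell(C/\mathfrak q_\nu C)+\ell\bigl(k[[x,y]]/\mathfrak a^n\bigr).$$
We count the monomials outside $\mathfrak a^n$. Put $D=(\nu+1)n$. The ideal $\mathfrak a^n$ is generated by the monomials $x^ey^{D-e}$ with $e$ in the union of the blocks $[(\nu+1)i,\,(\nu+1)i+(n-i)]$, $0\le i\le n$. All $\binom{D+1}2$ monomials of degree $<D$ lie outside. A monomial $x^py^q$ with $p+q\ge D$ lies outside exactly when the interval $[D-q,p]$ contains no such $e$, that is, when it lies strictly between two consecutive values of $e$. (The values $e=0$ and $e=D$ occur, so nothing escapes at the ends.) Two consecutive values at distance $\delta$ account for $\binom\delta2$ intervals.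 The ends of the blocks increase with $i$, and the distance from the end of block $i$ to the start of block $i+1$ is $\nu+1-m$, $m=n-i$, if $m\le\nu$; for larger $m$ there is no gap. Hence
$$\ell\bigl(k[[x,y]]/\mathfrak a^n\bigr)=\binom{(\nu+1)n+1}{2}+\sum_{m=1}^{\min(n,\nu)}\binom{\nu+1-m}{2}.\tag{2.2}$$
The sum has its final value $\binom{\nu+1}3$ exactly from $n=\nu-1$ on, and at $n=\nu-2$ it is smaller by $1$. Therefore $n(\mathfrak q_\nu)=\nu-2$: in Ring 3 the postulation numbers are unbounded.

In these tests nothing cancels. Postulation numbers are bounded where relation types are, and they become unbounded when the module $wA$ has dimension $2$ instead of $1$. So the guess should be reversed, and the dimension of the "non-Cohen–Macaulay part" of $A$ should decide.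

## 3. The theorem

Put
$$c(A)=\max_{j<d}\ \dim\bigl(\widehat A/\operatorname{ann}_{\widehat A}H^j_{\mathfrak m}(A)\bigr),$$
where the zero ring has dimension $-\infty$. In Ring 1, $c(A)=-\infty$. In Rings 2 and 3 the sequence $0\to wA\to A\to C\to 0$ gives $H^j_{\mathfrak m}(A)\cong H^j_{\mathfrak m}(wA)$ for $j<d$. As $H^e_{\mathfrak m}(k[[x_1,\dots,x_e]])$ is the Matlis dual of $k[[x_1,\dots,x_e]]$, hence faithful over it, $c(A)=1$ in Ring 2 and $c(A)=2$ in Ring 3.

**Theorem 3.1.** *For $d\ge2$ the following are equivalent:*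
*(i) $\mathrm{reltype}(\mathfrak q)$ is uniformly bounded over all parameter ideals $\mathfrak q$ of $A$;*
*(ii) $\mathrm{reg}\,G_{\mathfrak q}(A)$ is uniformly bounded over all parameter ideals;*
*(iii) $n(\mathfrak q)$ is uniformly bounded above over all parameter ideals;*
*(iv) $c(A)\le 1$.*

In particular (iii)⇒(i): **the answer to the question is yes.** The bounds always exist for $d=2$ (we shall see that the dimensions in question are at most $j\le1$), and for generalized Cohen–Macaulay rings, where $c(A)\le0$.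

The implication (i)⇒(ii) is the known result quoted in Section 1. For (ii)⇒(iii), recall that $\mathrm{reg}\,G=\sup_i\{a^i(G)+i\}$, where $a^i(G)$ is the top degree of $H^i_{G_+}(G)$. If $n>\mathrm{reg}\,G$, the right side of (1.1) is zero, so $n(\mathfrak q)\le\mathrm{reg}\,G_{\mathfrak q}(A)$. Neither implication is needed for (iii)⇒(i). We prove (iii)⇒(iv) in Section 7 and (iv)⇒(i),(ii) in Section 8.

## 4. Completion and regularity

**Reduction to complete $A$.** Passing from $\mathfrak q$ to $\mathfrak q\widehat A$ preserves Hilbert function, relation type and regularity, by faithful flatness. Every parameter ideal $\hat Q=(\hat x_i)$ of $\widehat A$ arises in this way: choose $x_i\in A$ with $x_i-\hat x_i\in\widehat{\mathfrak m}\hat Q$; by Nakayama $(x_i)\widehat A=\hat Q$, and the $x_i$ form a system of parameters of $A$. Also $c(A)=c(\widehat A)$. **From now on $A$ is complete.**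

**Conventions.** Complexes are written homologically, with $(X[h])_i=X_{i-h}$; cohomological degree $q$ is homological degree $-q$. Let $A[Y]=A[Y_1,\dots,Y_d]$, graded by $\deg Y_i=1$. For a graded $A[Y]$-module $M$ let $H^i_Y(M)$ be local cohomology with support in $(Y_1,\dots,Y_d)$, computed by the Čech complex on $Y$; let $a^i(M)=\sup\{n:H^i_Y(M)_n\ne0\}$ and $\mathrm{reg}\,M=\sup_i(a^i(M)+i)$. For a short exact sequence $0\to M'\to M\to M''\to0$ the long exact sequence gives
$$\mathrm{reg}\,M\le\max(\mathrm{reg}\,M',\mathrm{reg}\,M''),\quad \mathrm{reg}\,M'\le\max(\mathrm{reg}\,M,\mathrm{reg}\,M''+1),\quad \mathrm{reg}\,M''\le\max(\mathrm{reg}\,M,\mathrm{reg}\,M'-1).\tag{4.1}$$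

**(4.2)** *For an $A$-module $M$, $H^i_Y(M[Y](-a))=0$ for $i\ne d$, and $H^d_Y(M[Y](-a))=M\otimes_{\mathbb Z}H^d_Y(\mathbb Z[Y])(-a)$ lives in degrees $\le a-d$.* The Čech complex of $\mathbb Z[Y]$ consists of free abelian groups. Its only cohomology is $H^d_Y(\mathbb Z[Y])$, which is free on the monomials with all exponents negative. So tensoring with $M$ commutes with cohomology. In particular $\mathrm{reg}\,A[Y]=0$.

**(4.3)** *A finitely generated graded $M$ is generated in degrees $\le\mathrm{reg}\,M$.* The homology of the Koszul complex $K(Y;M)$ is killed by $(Y)$, so tensoring $K(Y;M)$ with the Čech complex does not change the homology. Hence there is a bounded spectral sequence $H_p(Y;H^i_Y(M))\Rightarrow H_{p-i}(Y;M)$. So $(M/YM)_n=H_0(Y;M)_n$ is filtered by subquotients of direct sums of copies of $H^i_Y(M)_{n-i}$ (the case $p=i$), and these vanish for $n>\mathrm{reg}\,M$.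

## 5. One resolution for the powers of all parameter ideals

**Step 5.1 (the complexes $P$ and $F_n$).** The purpose is to have resolutions of all powers $\mathfrak n^n$ that carry a $Y$-action and do not depend on $A$. Let $\Lambda=\mathbb Z[T_1,\dots,T_d]$, $\mathfrak n=(T_1,\dots,T_d)$. Let $P$ be the Eagon–Northcott complex of the $2\times d$ matrix with rows $(T_i)$ and $(Y_i)$ over $\Lambda[Y]$. For $k\ge1$, $P_k$ is free on the elements $e_I\otimes f_1^{(a)}f_2^{(b)}$ with $|I|=k+1$, $a+b=k-1$. For $k\ge 2$ the differential is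
$$e_I\otimes f_1^{(a)}f_2^{(b)}\mapsto\sum_{i\in I}\pm\, e_{I\setminus i}\otimes\bigl(T_if_1^{(a-1)}f_2^{(b)}+Y_if_1^{(a)}f_2^{(b-1)}\bigr),$$
and $P_1\to P_0=\Lambda[Y]$ gives the minors $T_iY_j-T_jY_i$. In the grading by $Y$-degree this basis element has degree $1+b\in[1,k]$, so
$$P_0=\Lambda[Y],\qquad P_k=\bigoplus_{a=1}^{k}\Lambda[Y](-a)^{\binom d{k+1}}\quad(1\le k\le d-1).\tag{5.1}$$
The ideal $I_2$ of minors has the generic grade $d-1$, so $P$ resolves $\Lambda[Y]/I_2$. Since $T_1,\dots,T_d$ is a regular sequence, this ring is the Rees algebra $\bigoplus_n\mathfrak n^n$. Hence the strand $P_{[n]}$ of $Y$-degree $n\ge0$ is a finite free $\Lambda$-resolution of $\mathfrak n^n$ of length $\le d-1$, and $F_n:=\mathrm{cone}(P_{[n]}\to\Lambda)$ is a finite free resolution of $\Lambda/\mathfrak n^n$ of length $\le d$. In degree $0$ the map $P_{[n]}\to\Lambda$ is $Y^\alpha\mapsto T^\alpha$. For $d=2$, $P$ is $0\to\Lambda[Y](-1)\to\Lambda[Y]$, $1\mapsto T_1Y_2-T_2Y_1$, and $F_n$ is $0\to\Lambda^n\to\Lambda^{n+1}\to\Lambda$.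

**Step 5.2 (two consequences of null-homotopy).** The purpose is to make $F_n\otimes M$ vanish or become annihilated. For $f\in\mathfrak n^n$, multiplication by $f$ on $F_n$ lifts the zero map of $\Lambda/\mathfrak n^n$, so it is null-homotopic. Therefore:

* (a) If some $T_i$ acts bijectively on a $\Lambda$-module $M$, then $F_n\otimes_\Lambda M$ is exact: $T_i^n$ acts on its homology bijectively and as zero.
* (b) If $\Lambda\to\Pi$, $T_i\mapsto\varphi_i$, is a map of commutative rings, every element of $(\varphi_1,\dots,\varphi_d)^n$ acts null-homotopically on $F_n\otimes_\Lambda\Pi$, being a $\Pi$-combination of images of elements of $\mathfrak n^n$.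

**Step 5.3 (a formula for $\ell(A/\mathfrak q^n)$).** This expresses the Hilbert–Samuel function by higher Tor modules. Given $\mathfrak q=(x_1,\dots,x_d)$, let $\Lambda$ act on $A$ by $T_i\mapsto x_i$. The modules $\mathrm{Tor}^\Lambda_i(\Lambda/\mathfrak n^n,A)$ are finitely generated over $A$ and killed by $\mathfrak q^n$. Filter $\Lambda/\mathfrak n^n$ by the quotients $\mathfrak n^j/\mathfrak n^{j+1}\cong(\Lambda/\mathfrak n)^{\binom{j+d-1}{d-1}}$, and use $\mathrm{Tor}_i^\Lambda(\Lambda/\mathfrak n,A)=H_i(x;A)$. This gives $\sum_i(-1)^i\ell(\mathrm{Tor}_i^\Lambda(\Lambda/\mathfrak n^n,A))=\binom{n+d-1}d\chi(x;A)$ with the Koszul Euler characteristic $\chi(x;A)$. Thus for $n\ge1$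
$$\ell(A/\mathfrak q^n)=\tbinom{n+d-1}{d}\chi(x;A)+\sum_{i=1}^d(-1)^{i+1}\ell\bigl(\mathrm{Tor}_i^\Lambda(\Lambda/\mathfrak n^n,A)\bigr).\tag{5.2}$$

## 6. A triangle that isolates the lower local cohomology

In Ring 3 the sequence $0\to wA\to A\to C\to0$ split off the bad part. In general the bad part is a complex.

**Step 6.1 (construction).** The purpose is a triangle, independent of $\mathfrak q$, whose third term behaves like a Cohen–Macaulay module of dimension $d$. By Cohen, $A=S/\mathfrak k$ with $S$ complete regular local; let $s=\dim S$. Let $I^\bullet$ be the minimal injective resolution of $S$, so that $I^q=\bigoplus_{\mathrm{ht}\,Q=q}E(S/Q)$. For complexes $X$ of $A$-modules put $\mathbb D(X)=\mathrm{Hom}_S(X,I^\bullet)$. It preserves the bounded derived category $D^b_{fg}(A)$ of complexes with finitely generated homology, and $X\simeq\mathbb D\mathbb DX$ there. Put $K^j=\mathrm{Ext}_S^{s-j}(A,S)$, the Matlis dual of $H^j_{\mathfrak m}(A)$ by local duality. If $\dim S/Q>j$, then $\dim S_Q<s-j$ and $K^j_Q=0$;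 so $\dim K^j\le j$. Also $\mathrm{ann}\,K^j=\mathrm{ann}\,H^j_{\mathfrak m}(A)$. Hence
$$c:=c(A)=\max_{j<d}\dim K^j\le d-1.$$
(For $d=2$ this gives $c\le1$, as announced.) The complex $\mathbb D(A)$ has cohomology $K^j$ in degree $s-j$, $0\le j\le d$. Let $\Gamma=\tau^{>s-d}\mathbb D(A)$, with cohomology the $K^j$ for $j<d$. Apply $\mathbb D$ to the triangle $K^d[-(s-d)]\to\mathbb D(A)\to\Gamma\to$ (cohomological shift). The result is a triangle in $D^b_{fg}(A)$
$$\Delta\to A\to\mathcal N\to,\qquad \Delta=\mathbb D(\Gamma),\quad \mathcal N=\mathbb D(K^d)[s-d]\ \text{(cohomological shift)}.\tag{6.1}$$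

**Example 6.1.** In Ring 3, $\mathbb D(C)$ and $\mathbb D(wA)$ have cohomology only in degrees $s-3$ and $s-2$. So $\Gamma=\mathbb D(wA)$, $\Delta=wA$ in degree $0$, and $\mathcal N=C$.

**Example 6.2 (Ring 4).** Let $A=k[[x,y,u_1,u_2,v_1,v_2]]/(u_iv_j)_{i,j}$, $d=4$. Since $(u_iv_j)=(u_1,u_2)\cap(v_1,v_2)$, there is an exact sequence $0\to A\to A_1\times A_2\to R\to0$ with $A_1=k[[x,y,v_1,v_2]]$, $A_2=k[[x,y,u_1,u_2]]$, $R=k[[x,y]]$. Here $\mathbb D(A)$ is built from $\mathbb D(A_1\times A_2)$, in degree $s-4$, and $\mathbb D(R)$ shifted from degree $s-2$ to $s-3$. So $\mathcal N=A_1\times A_2$, and $\Delta$ is $R$ placed in homological degree $-1$; $c(A)=2$.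

**Step 6.2 (vanishing for $\mathcal N$).** The purpose is to transfer higher Tor from $A$ to $\Delta$.

**(6.2)** *$H_i(\mathcal N)=0$ for $i\ge1$.* Indeed $H^q(\mathcal N)=\mathrm{Ext}_S^{q+s-d}(K^d,S)$, which vanishes for $q<0$ because $\dim K^d\le d$.

**(6.3)** *For every parameter ideal and $n\ge0$, $H_i(F_n\otimes_\Lambda\mathcal N)=0$ for $i\ge1$. Hence $\mathrm{Tor}_i^\Lambda(\Lambda/\mathfrak n^n,A)\cong H_i(F_n\otimes_\Lambda\Delta)$ for $i\ge1$.* Represent $\mathcal N$ by the bounded complex $J^\bullet$ with $J^q=\bigoplus_{\mathrm{ht}\,Q=q+s-d}\mathrm{Hom}_S(K^d,E(S/Q))$. (Here $K^d$ is finitely generated, so $\mathrm{Hom}$ commutes with the sum.) Its last term is $J^d$, where $Q=\mathfrak m_S$. Let $Q\ne\mathfrak m_S$. If $Q\not\supseteq\mathfrak k$, an element of $\mathfrak k\setminus Q$ acts bijectively on $E(S/Q)$ and as zero on $K^d$, so the summand is $0$. Otherwise some $x_i\notin Q/\mathfrak k$, and $x_i$ acts bijectively on the summand. By Step 5.2(a), $F_n\otimes J^q$ is exact for $q<d$. So $H_i(F_n\otimes J^\bullet)\cong H_{i+d}(F_n\otimes J^d)$,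 which is $0$ for $i\ge1$ because $F_n$ has length $\le d$. The second statement is the long exact sequence of (6.1).

**Step 6.3 (dimensions of $H_h(\Delta)$).** This locates the part of $\Delta$ of top dimension.

**(6.4)** *$\dim H_h(\Delta)\le c$ for all $h$. If $c\ge0$ and $\dim H_h(\Delta)=c$, then $c-d+1\le h\le0$. If $c\ge0$, such an $h$ exists.* Filter $\Gamma$ by truncations. Then $H_h(\Delta)$ is finitely filtered by subquotients of $\mathrm{Ext}^q_S(K^j,S)$ with $j<d$, $h=s-j-q$. These modules vanish for $q<s-\dim K^j$ and have dimension $\le s-q$. So all dimensions are $\le\dim K^j\le c$, and $c$ is attained only with $q=s-c$, $\dim K^j=c$. Then $h=c-j$ with $c\le j\le d-1$. Suppose all dimensions were $<c$. Localize at a prime $Q\in\mathrm{Supp}\,K^j$, $j<d$, with $\dim S/Q=c$. Then $\Delta_Q$ is acyclic, hence so is $\Gamma_Q\cong R\mathrm{Hom}_{S_Q}(\Delta_Q,S_Q)$, contradicting $K^j_Q\ne0$.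

## 7. Bounded postulation numbers imply $c(A)\le1$

### 7.1. Tor modules with monomial action

**Lemma 7.1.** *Let $\Lambda_2$ be a polynomial ring over $\mathbb Z$ in $d_2$ variables, with ideal of variables $\mathfrak n_2$; let $\Lambda_1=\Lambda_2[T]$, $\mathfrak n_1=(\mathfrak n_2,T)$, and let $D$ be a $\Lambda_1$-module with $TD=0$. For $n\ge1$ and all $p$,*
$$\mathrm{Tor}_p^{\Lambda_1}(\Lambda_1/\mathfrak n_1^n,D)\cong\mathrm{Tor}_p^{\Lambda_2}(\Lambda_2/\mathfrak n_2^n,D)\oplus\mathrm{Tor}_{p-1}^{\Lambda_2}(\Lambda_2/\mathfrak n_2,D)^{\binom{n-1+d_2}{d_2}}.$$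

*Proof.* Let $L\to D$ be a free $\Lambda_2$-resolution and $Q=\Lambda_1/\mathfrak n_1^n$. Since $D=D[T]/TD[T]$, the cone of $T$ on $L\otimes_{\Lambda_2}\Lambda_1$ is a free $\Lambda_1$-resolution of $D$. So the Tor in question is the homology of $(Q\xrightarrow{T}Q)\otimes_{\Lambda_2}L$. Over $\Lambda_2$ we have $Q=\bigoplus_{j=0}^{n-1}T^j\Lambda_2/\mathfrak n_2^{n-j}$. So $Q\xrightarrow TQ$ splits into $\Lambda_2/\mathfrak n_2^n$ in homological degree $0$ and the surjections $\Lambda_2/\mathfrak n_2^{i+1}\to\Lambda_2/\mathfrak n_2^i$, $0\le i\le n-1$. Each surjection is quasi-isomorphic to its kernel $\mathfrak n_2^i/\mathfrak n_2^{i+1}$ in degree $1$, a direct sum of $\binom{i+d_2-1}{d_2-1}$ copies of $\Lambda_2/\mathfrak n_2$. Sum over $i$. $\square$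

For the second lemma let $\Pi=\mathbb Z[X_1,\dots,X_c]$, let $\varphi_1,\dots,\varphi_{d'}\in\Pi$ be monomials $(d'\ge\max(c,2))$ such that $(\varphi_1,\dots,\varphi_{d'})$ contains a power of each $X_i$, and let $\Lambda'=\mathbb Z[T_1,\dots,T_{d'}]$, $\mathfrak n'=(T_1,\dots,T_{d'})$. For every $n$ there is $M$ with $X_i^M\in(\varphi_1,\dots,\varphi_{d'})^n$ for all $i$. Put
$$W_n=\mathrm{Ext}^{d'}_{\Lambda'}(\Lambda'/\mathfrak n'^n,\Lambda'),\qquad\mathcal Q_n=W_n\otimes_{\Lambda'}\Pi\ \ (T_i\mapsto\varphi_i).$$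

**Lemma 7.2.** *(a) $W_n$ is free abelian with basis $w_\alpha$, $\alpha\in\mathbb N^{d'}$, $|\alpha|\le n-1$, and $T_iw_\alpha=w_{\alpha-\epsilon_i}$ ($=0$ if $\alpha_i=0$).*
*(b) $\mathcal Q_n$ is a free abelian group of finite rank $\omega(n)$, and has a finite filtration by $\Pi$-submodules with $\omega(n)$ quotients, all isomorphic to $\Pi/(X)=\mathbb Z$.*
*(c) Let $R_0$ be a Noetherian local ring, $D\ne0$ a finitely generated $R_0$-module, and $Z_1,\dots,Z_c\in\mathfrak m_{R_0}$ a $D$-regular sequence with $\ell(D/(Z)D)<\infty$. For $u\ge1$ let $\Lambda'$ act on $D$ by $T_i\mapsto\varphi_i(Z_1^u,\dots,Z_c^u)$. Then $\mathrm{Tor}_p^{\Lambda'}(\Lambda'/\mathfrak n'^n,D)=0$ for $p>d'-c$, and*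
$$\ell\,\mathrm{Tor}_{d'-c}^{\Lambda'}(\Lambda'/\mathfrak n'^n,D)=\omega(n)\,u^c\,\ell(D/(Z)D).$$

*Proof.* Let $F'$ be a free $\Lambda'$-resolution of $\Lambda'/\mathfrak n'^n$ of length $d'$, as in Step 5.1.

(a) Each $T_i^n$ acts null-homotopically on $\mathrm{Hom}(F',\Lambda')$. So this complex becomes exact after inverting any $T_i$, and tensoring it with the Čech complex on $T$ does not change its cohomology. The only local cohomology of $\Lambda'$ is $H=H^{d'}_{\mathfrak n'}(\Lambda')$, so $W_n\cong\mathrm{Hom}_{\Lambda'}(\Lambda'/\mathfrak n'^n,H)$. Now $H$ is free abelian on the $w_\alpha=T^{-\alpha-\mathbf 1}$, with $T^\beta w_\alpha=w_{\alpha-\beta}$ or $0$. An element $\sum_\alpha c_\alpha w_\alpha$ is killed by $T^\beta$ if and only if each $w_\alpha$ with $c_\alpha\neq0$ is, and $w_\alpha$ is killed by $\mathfrak n'^n$ if and only if $|\alpha|\le n-1$.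

(b) $W_n$ is generated by the $w_\alpha$ with $|\alpha|=n-1$. The map $\bigoplus_{|\alpha|=n-1}\Lambda'w_\alpha\to W_n$ sends each element $T^\beta w_\alpha$ to a basis element or to $0$. So its kernel is $\mathbb Z$-spanned by the differences $T^\beta w_\alpha-T^{\beta'}w_{\alpha'}$ with $\alpha-\beta=\alpha'-\beta'\ge0$ and by the $T^\beta w_\alpha$ with $\beta\not\le\alpha$. As the $\varphi_i$ are monomials, $\mathcal Q_n$ is the free abelian group on the symbols $X^\mu w_\alpha$ ($|\alpha|=n-1$) modulo identifying some basis elements and killing some; so it is free abelian. The relations are homogeneous for $\deg X^\mu w_\alpha=|\mu|-\sum_i\alpha_i\deg\varphi_i$. Finally $\mathcal Q_n$ is finitely generated over $\Pi$ and killed by $(\varphi)^n$, hence by all $X_i^M$. So its rank is finite. The $X_i$ raise degrees, so they act as zero on the quotients of the filtration by degree, and these are direct sums of copies of $\mathbb Z=\Pi/(X)$.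

(c) Let $\Pi$ act on $D$ by $X_j\mapsto Z_j^u$. As $Z_1,\dots,Z_c$ is $D$-regular, $E=H^c_{(Z)}(D)$ is the only nonzero local cohomology module $H^i_{(Z)}(D)$. If $I\ne\emptyset$ and $i\in I$, then $Z_i^{uM}$ acts on $F'\otimes_{\Lambda'}D_{Z_I}$ bijectively and, by Step 5.2(b), null-homotopically; so this complex is exact. Hence the Čech complex on $Z$ gives $H_p(F'\otimes D)\cong H_{p+c}(F'\otimes E)$. This vanishes for $p+c>d'$, and for $p=d'-c$ it is
$$\ker(F'_{d'}\otimes E\to F'_{d'-1}\otimes E)=\mathrm{Hom}_{\Lambda'}(W_n,E)=\mathrm{Hom}_\Pi(\mathcal Q_n,E).$$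
Next, $\mathrm{Ext}_\Pi^i(\mathbb Z,E)$ is the Koszul cohomology $H^i(Z_1^u,\dots,Z_c^u;E)$. The exact sequence $0\to D\xrightarrow{Z_1^u}D\to D/Z_1^uD\to0$ gives
$$0\to H^{c-1}_{(Z)}(D/Z_1^uD)\to E\xrightarrow{Z_1^u}E\to0.$$
Iterating with $Z_2^u,\dots,Z_c^u$, we find $\mathrm{Ext}^i_\Pi(\mathbb Z,E)=0$ for $i>0$ and $\mathrm{Hom}_\Pi(\mathbb Z,E)\cong D/(Z_1^u,\dots,Z_c^u)D$, of length $u^c\ell(D/(Z)D)$. Apply $\mathrm{Hom}_\Pi(-,E)$ to the filtration in (b). $\square$

### 7.2. Three monomials see nothing in Ring 4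

The sensible first attempt is to copy Ring 3: use parameters that restrict to $x^{\nu+1},xy^\nu,y^{\nu+1}$ and zeros on the bad part. In Ring 4 take $\mathfrak q=(x^{\nu+1},\;xy^\nu+u_1+v_1,\;y^{\nu+1},\;u_2+v_2)$. This is a parameter ideal, since its generators are systems of parameters of both $A_1$ and $A_2$; they restrict to $x^{\nu+1},xy^\nu,y^{\nu+1},0$ on $R=k[[x,y]]$. On $A_1\times A_2$ they form a regular sequence, so $\mathrm{Tor}_i^\Lambda(\Lambda/\mathfrak n^n,A)\cong\mathrm{Tor}_{i+1}^\Lambda(\Lambda/\mathfrak n^n,R)$ for $i\ge1$. By Lemma 7.1 with $T=T_4$, for $p=i+1\ge2$,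
$$\mathrm{Tor}_p^\Lambda(\Lambda/\mathfrak n^n,R)\cong\mathrm{Tor}_p^{\Lambda'}(\Lambda'/\mathfrak n'^n,R)\oplus\mathrm{Tor}_{p-1}^{\Lambda'}(\Lambda'/\mathfrak n',R)^{\binom{n+2}3},\qquad\Lambda'=\mathbb Z[T_1,T_2,T_3].$$
The first summand is $0$ by Lemma 7.2(c), since $d'-c=1$. So by (5.2) $\ell(A/\mathfrak q^n)$ is a polynomial in $n$ for $n\ge1$, and $n(\mathfrak q)\le0$ whatever $\nu$ is.

This is where the copy fails. The plane sits in degree $-1$ of $\Delta$, so formula (5.2) sees only $\mathrm{Tor}_2,\mathrm{Tor}_3,\dots$ over $R$, while three monomials produce nothing above $\mathrm{Tor}_1$. With too many monomials, on the other hand, several Tor modules would enter (5.2) with different signs, and we would be back at the cancellation of Section 1.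

The way out is to match the two numbers. With $r$ monomials in two variables, together with $c-2$ further variables, the top Tor is $\mathrm{Tor}_{r-2}$. If the highest degree in which $\Delta$ has a module of dimension $c$ is $h_0$, the lowest visible Tor is $\mathrm{Tor}_{1-h_0}$. Choose $r$ with $r-2=1-h_0$: then exactly one term is both visible and nonzero, apart from polynomial terms. Parts of $\Delta$ of dimension $<c$ are suppressed by replacing the coordinates by their $u$-th powers: the surviving term grows like $u^c$, everything else like $u^{c-1}$.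

### 7.3. The proof of (iii)⇒(iv)

Assume $n(\mathfrak q)\le N_0$ for all parameter ideals and, for contradiction, $c\ge2$. Put
$$h_0=\max\{h:\dim H_h(\Delta)=c\},\quad e_0=-h_0,\quad r=e_0+3,\quad d'=r+c-2=e_0+c+1.$$
By (6.4), $0\le e_0\le d-1-c$. So $r\ge3$ and $c+1\le d'\le d$.

**Step 1 (realizing $\Delta$ over a quotient of dimension $c$).** The purpose is to let the parameters be changed by elements that act as zero.

*Claim. Let $X$ be a bounded complex of finitely generated $A$-modules whose homology is annihilated by an ideal $\mathfrak c$. Then $X$ is quasi-isomorphic to a quotient complex $X/\Sigma$ annihilated by a power of $\mathfrak c$.* Write $X^i$, $a\le i\le b$, cohomologically. By Artin–Rees there is $\lambda$ such that for $m\ge\lambda$ and all $i$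
$$\mathrm{im}\,d^{i-1}\cap\mathfrak c^mX^i\subseteq d(\mathfrak c^{m-\lambda}X^{i-1}),\qquad\ker d^i\cap\mathfrak c^mX^i\subseteq\mathfrak c^{m-\lambda}\ker d^i.$$
Put $m_i=m_b-(b-i)\lambda$, with $m_b$ so large that all $m_i\ge\lambda+1$, and
$$\Sigma^i=\mathfrak c^{m_i}X^i\cap d^{-1}(\mathfrak c^{m_{i+1}}X^{i+1}).$$
This is a subcomplex, and it contains $\mathfrak c^{m_b}X$. Let $z\in\Sigma^i$ with $dz=0$. Then $z\in\mathfrak c^{m_i-\lambda}\ker d^i\subseteq\mathfrak c\ker d^i\subseteq\mathrm{im}\,d^{i-1}$. So $z=dw$ with $w\in\mathfrak c^{m_i-\lambda}X^{i-1}=\mathfrak c^{m_{i-1}}X^{i-1}$. (For $i=a$ we get $z=0$.) As $dw=z\in\mathfrak c^{m_i}X^i$, we have $w\in\Sigma^{i-1}$. So $\Sigma$ is acyclic, which proves the claim.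

The complex $\Delta$ is represented by a bounded complex of finitely generated modules: truncate a resolution by finitely generated free modules. Apply the claim with $\mathfrak c=\bigcap_h\mathrm{ann}\,H_h(\Delta)$. We get $\Delta\simeq\bar X$, a bounded complex of finitely generated $B$-modules, where $B=A/\mathfrak b$, $\mathfrak b$ is a power of $\mathfrak c$, and $\dim B=c$.

Fix $z_1,\dots,z_c\in\mathfrak m$ whose images form a system of parameters of $B$. By Cohen there are a complete DVR $V$ and a local map $V\to A$ inducing an isomorphism of residue fields. (If $A$ contains a field, take $V=k[[\pi]]$, $\pi\mapsto0$; otherwise take a Cohen ring.) Let $R_0=V[[Z_1,\dots,Z_c]]\to A$, $Z_j\mapsto z_j$. The ring $R_0$ is regular local, a UFD, of dimension $c+1$; $B$ is a finite $R_0$-module, because $B/(Z)B$ has finite length; and lengths over $A$ and over $R_0$ agree.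

**Step 2 (the test ideals).** The purpose is to produce parameters with prescribed monomial action on $\bar X$. Fix $\nu\ge1$. Put $\nu_2=1$ and $\nu_k=\nu$ for $k\in\{1,3,4,\dots,r-1\}$. In $\Pi=\mathbb Z[X_1,\dots,X_c]$ write $x=X_1$, $y=X_2$, and let
$$\varphi_k=x^{\nu_k+\dots+\nu_{r-1}}\,y^{\nu_1+\dots+\nu_{k-1}}\ (1\le k\le r),\qquad\varphi_{r+l}=X_{2+l}\ (1\le l\le c-2),\qquad\varphi_i=0\ (d'<i\le d).$$
Here $\varphi_1$ is a power of $x$ and $\varphi_r$ a power of $y$, so $\varphi_1,\dots,\varphi_{d'}$ are as required in Section 7.1. For $r=3$, $c=2$ they are $x^{\nu+1},xy^\nu,y^{\nu+1}$. For $u\ge1$ let $\varphi_i(z^u)$ be the value of $\varphi_i$ at $X_j=z_j^u$.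

*Claim. There are $x_i\in\varphi_i(z^u)+\mathfrak b$ such that $x_1,\dots,x_d$ is a system of parameters of $A$.* Reorder the $\varphi_i(z^u)$ as $\psi_1,\dots,\psi_d$: first the $d-d'$ zeros, then $z_3^u,\dots,z_c^u$, then $\varphi_1,\dots,\varphi_r$. Then
$$\dim A/(\mathfrak b+(\psi_1,\dots,\psi_i))\le d-i\quad\text{for all }i.\tag{7.1}$$
Indeed:

* after $i\le d-d'$ zeros the dimension is $c\le d'\le d-i$;
* after $l$ further elements it is $c-l\le d'-l$;
* after $\varphi_1,\dots,\varphi_m$ with $1\le m\le r-1$ it is at most $1\le r-m=d-i$;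
* at the end it is $0$.

Order the $x$'s in the same way. Suppose $x_j\in\psi_j+\mathfrak b$ for $j<i$ have been chosen with $\dim A/(x_1,\dots,x_{i-1})=d-i+1$. Let $Q_1,\dots,Q_t$ be the primes containing $x_1,\dots,x_{i-1}$ with $\dim A/Q_l=d-i+1$; they are finitely many and pairwise incomparable. No $Q_l$ contains $(\psi_i)+\mathfrak b$: otherwise it contains $\mathfrak b+(\psi_1,\dots,\psi_i)$, against (7.1). So some element $\psi_i+b$, $b\in\mathfrak b$, avoids all $Q_l$ (Kaplansky, *Commutative Rings*, Thm. 124). In our case this is seen as follows. Say $\psi_i\in Q_l$ exactly for $l\le p$. For these $l$ we have $\mathfrak b\not\subseteq Q_l$, hence $\mathfrak b\cap Q_{p+1}\cap\dots\cap Q_t\not\subseteq Q_l$, and prime avoidance gives $b$ in this intersection outside $Q_1\cup\dots\cup Q_p$. Take $x_i=\psi_i+b$; the dimension drops to $d-i$. The claim is proved.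

Let $\mathfrak q_u=(x_1,\dots,x_d)$. Since $\mathfrak b$ kills $\bar X$, $x_i$ acts on $\bar X$ as $\varphi_i(Z^u)\in R_0$. With $\theta_u:\Pi\to R_0$, $X_j\mapsto Z_j^u$, and $\mathbb F=F_n\otimes_\Lambda\Pi$ (via $T_i\mapsto\varphi_i$), (6.3) gives
$$\mathrm{Tor}_i^\Lambda(\Lambda/\mathfrak n^n,A)\cong H_i(\mathbb F\otimes_{\Pi,\theta_u}\bar X)\qquad(i\ge1).\tag{7.2}$$

**Step 3 (growth of lengths in $u$).** The purpose is to bound the contribution of modules of small dimension.

**Lemma 7.3.** *Let $H$ be a finitely generated $R_0$-module and $f_1,\dots,f_t\in\mathfrak m_{R_0}$ with $\ell(H/(f)H)<\infty$. There is $C$ with $\ell(H_b(f_1^u,\dots,f_t^u;H))\le C\,u^{\dim H}$ for all $u\ge1$ and all $b$.*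

*Proof.* Induct on $\dim H$. A prime filtration reduces to $H=R_0/\mathfrak p$. If $\dim H=0$, then $H$ is the residue field and the length is at most $\binom tb$. Otherwise some $f_i\notin\mathfrak p$, say $f_1$. Then $H_b(f_1^u,\dots,f_t^u;H)=H_b(f_2^u,\dots,f_t^u;H/f_1^uH)$, and $H/f_1^uH$ is filtered by $u$ copies of $H/f_1H$, of dimension $\dim H-1$. $\square$

**Lemma 7.4.** *Let $H$ be a finitely generated $R_0$-module with $\ell(H/(Z)H)<\infty$. For fixed $n$ and $\nu$ there is $C$ with $\ell(H_p(\mathbb F\otimes_{\theta_u}H))\le C\,u^{\dim H}$ for all $u$ and $p$.*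

*Proof.* Choose $M$ with $X_i^M\in(\varphi_1,\dots,\varphi_{d'})^n$ for all $i$. By Step 5.2(b), $X_i^M$ acts null-homotopically on $\mathbb F$. The cone of a null-homotopic endomorphism of $\mathbb F$ is isomorphic to $\mathbb F\oplus\mathbb F[1]$. Iterating over $i$, $\mathbb F$ is, up to homotopy, a direct summand of $\mathbb F\otimes_\Pi K(X_1^M,\dots,X_c^M;\Pi)$. So
$$\ell(H_p(\mathbb F\otimes_{\theta_u}H))\le\sum_{a+b=p}\mathrm{rank}(\mathbb F_a)\,\ell\bigl(H_b(Z_1^{uM},\dots,Z_c^{uM};H)\bigr),$$
and Lemma 7.3 applies. $\square$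

**Step 4 (replacing $\bar X$ by Cohen–Macaulay modules).** The purpose is to reduce to the situation of Lemma 7.2, up to an error $O(u^{c-1})$. Put $H_h=H_h(\bar X)$, a torsion $R_0$-module of dimension $\le c$. Let $\mathfrak p_1,\dots,\mathfrak p_t$ be the height-one primes of $R_0$ in its support. If $t=0$, put $D_h=0$. Otherwise let $U=R_0\setminus\bigcup\mathfrak p_w$. By prime avoidance, the nonzero primes of $U^{-1}R_0$ are the $U^{-1}\mathfrak p_w$. They are principal, so $U^{-1}R_0$ is a PID and $U^{-1}H_h\cong\bigoplus_vU^{-1}R_0/(g_v)$, where the $g_v\in R_0$ are products of generators of the $\mathfrak p_w$. Multiplying generators by elements of $U$, we get $\eta_v\in H_h$ with $g_v\eta_v=0$. They define a map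
$$D_h:=\bigoplus_vR_0/(g_v)\to H_h,$$
which is an isomorphism at the $\mathfrak p_w$. At every other prime of height $\le1$ both sides vanish. So kernel and cokernel have dimension $\le c-1$.

*$D_h$ is zero, or $Z_1,\dots,Z_c$ is a $D_h$-regular sequence with $\ell(D_h/(Z)D_h)<\infty$; and $D_h\ne0$ if and only if $\dim H_h=c$.* We have $\mathfrak p_w\supseteq\mathrm{ann}_{R_0}B$. Further $\mathrm{ann}_{R_0}B\not\subseteq(Z)$, since $\ell(B/(Z)B)<\infty$ while $\dim R_0/(Z)=\dim V=1$. So the generator of $\mathfrak p_w$ is not in the prime ideal $(Z)$, hence $g_v\notin(Z)$. So $R_0/(g_v,Z)$ has finite length, and $g_v,Z_1,\dots,Z_c$ is a system of parameters of the regular ring $R_0$, hence a regular sequence. The last assertion is clear, as primes of height one are those with $\dim R_0/\mathfrak p=c$.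

Choose cycles $\zeta_v\in\bar X_h$ representing $\eta_v$ and $\xi_v\in\bar X_{h+1}$ with $\partial\xi_v=g_v\zeta_v$. These define a chain map from $\bigoplus_v(R_0\xrightarrow{g_v}R_0)$ in degrees $h+1,h$, a resolution of $D_h[h]$, to $\bar X$, inducing $D_h\to H_h$. Sum over $h$ and let $\mathrm{Co}$ be the cone. Its homology is built from the kernels and cokernels above. So it has dimension $\le c-1$ and finite length modulo $(Z)$, since its support lies in the supports of $B$ and of the $D_h$. By Lemma 7.4 and the spectral sequence $H_p(\mathbb F\otimes H_q(\mathrm{Co}))\Rightarrow H_{p+q}(\mathbb F\otimes\mathrm{Co})$, the homology of $\mathbb F\otimes_{\theta_u}\mathrm{Co}$ has length $O(u^{c-1})$. The long exact sequence of the cone gives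
$$\ell\bigl(H_i(\mathbb F\otimes_{\theta_u}\bar X)\bigr)=\sum_h\ell\bigl(H_{i-h}(\mathbb F\otimes_{\theta_u}D_h)\bigr)+O_n(u^{c-1}),\tag{7.3}$$
with a constant that depends on $n$ and $\nu$ but not on $u$.

**Step 5 (exactly one non-polynomial term).** The purpose is to extract $\omega(n)$ from the Hilbert–Samuel function. Let $D_h\ne0$. Then $H_p(\mathbb F\otimes_{\theta_u}D_h)=\mathrm{Tor}_p^\Lambda(\Lambda/\mathfrak n^n,D_h)$, where $T_{d'+1},\dots,T_d$ act as zero. Iterating Lemma 7.1, for $n\ge1$ its length is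
$$\ell\,\mathrm{Tor}_p^{\Lambda'}(\Lambda'/\mathfrak n'^n,D_h)+(\text{a polynomial in }n\text{ of degree}\le d-1).$$
(The Koszul homologies that occur have finite length, because $(\varphi_1(Z^u),\dots,\varphi_{d'}(Z^u))$ contains powers of all $Z_j$.) By Lemma 7.2(c) the Tor over $\Lambda'$ vanishes for $p>d'-c=r-2$. If $i\ge1$ and $D_h\ne0$, then $h\le h_0$ and
$$i-h\ge1+e_0=r-2,\quad\text{with equality only for }(i,h)=(1,h_0).$$
This pair enters (5.2) with sign $+$. From (5.2), (7.2), (7.3) and Lemma 7.2(c), for $n\ge1$,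
$$\ell(A/\mathfrak q_u^n)=p_u(n)+\mu\,\omega(n)\,u^c+\mathcal E_u(n),\qquad\mu=\ell(D_{h_0}/(Z)D_{h_0})>0,\tag{7.4}$$
with $p_u$ a polynomial of degree $\le d$ and $|\mathcal E_u(n)|\le C_nu^{c-1}$, $C_n$ independent of $u$.

By hypothesis $\ell(A/\mathfrak q_u^n)$ agrees with a polynomial of degree $\le d$ for $n\ge n_1:=\max(N_0+1,1)$. Take $(d+1)$-st differences in (7.4) at $n\ge n_1$, divide by $\mu u^c$ and let $u\to\infty$: the $(d+1)$-st difference of $\omega$ at $n$ is $0$. Hence:

**(7.5)** *For every $\nu$, $\omega=\omega_\nu$ is a polynomial function on $n\ge n_1$, and $n_1$ does not depend on $\nu$.*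

**Step 6 (removing $X_3,\dots,X_c$).** The purpose is to reduce the computation of $\omega$ to two variables. Write $\omega^{(c)}$ for $\omega$. If $c>2$, then $T_{d'}\mapsto X_c$. With $\Lambda'=\Lambda''[T_{d'}]$ and $\Pi=\Pi''[X_c]$ we have $W_n\otimes_{\Lambda'}\Pi=W_n\otimes_{\Lambda''}\Pi''$. Splitting by $\alpha_{d'}=j$ gives $W_n=\bigoplus_{j=0}^{n-1}W''_{n-j}$ over $\Lambda''$. So $\omega^{(c)}(n)=\sum_{i=1}^n\omega^{(c-1)}(i)$, and $\omega^{(c-1)}(n)=\omega^{(c)}(n)-\omega^{(c)}(n-1)$ is polynomial one step later. Iterating, $\omega_2:=\omega^{(2)}$ is polynomial on $n\ge n_2:=n_1+c-2$, and $n_2$ is independent of $\nu$.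

**Step 7 (a formula for $\omega_2$).** The purpose is to express $\omega_2$ by the solutions of linear equations over a polynomial ring. Let $\kappa=\mathbb Q$, let $\Lambda_r=\mathbb Z[T_1,\dots,T_r]$ act through $\varphi_1,\dots,\varphi_r$, and let $E=H^2_{(x,y)}(\kappa[x,y])$. This is the injective hull of $\kappa$ over $\kappa[x,y]$, with basis $x^{-i}y^{-j}$, $i,j\ge1$. By Matlis duality
$$\omega_2(n)=\dim_\kappa(\mathcal Q_n\otimes\mathbb Q)=\dim_\kappa\mathrm{Hom}_{\Lambda_r}(W_n,E).$$
By Lemma 7.2(a) this Hom is the space of families $(\eta_\alpha)_{|\alpha|\le n-1}$ in $E$ with $\varphi_i\eta_\alpha=\eta_{\alpha-\epsilon_i}$, where $\eta$ is $0$ at indices with a negative entry.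

*The syzygies of $\varphi_1,\dots,\varphi_r$ are generated by $y^{\nu_k}\epsilon_k-x^{\nu_k}\epsilon_{k+1}$, $1\le k\le r-1$.* Write $\varphi_k=x^{a_k}y^{b_k}$; $a_k$ decreases and $b_k$ increases with $k$. Syzygies of monomials are generated by the lcm-syzygies of pairs $k<l$, and
$$y^{b_l-b_k}\epsilon_k-x^{a_k-a_l}\epsilon_l=\sum_{m=k}^{l-1}x^{a_k-a_m}y^{b_l-b_{m+1}}\bigl(y^{\nu_m}\epsilon_m-x^{\nu_m}\epsilon_{m+1}\bigr)$$
because the sum telescopes ($b_{m+1}-b_m=\nu_m=a_m-a_{m+1}$).

Put $g_k=y^{\nu_k}T_k-x^{\nu_k}T_{k+1}$ and $\gamma(m)=\dim_\kappa\{\eta\in E[T_1,\dots,T_r]_m:g_k\eta=0\ \forall k\}$, with $\gamma(m)=0$ for $m<0$.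

*Claim. For $n\ge1$,*
$$\omega_2(n)=\tbinom{n+r-2}{r-1}\dim_\kappa\kappa[x,y]/(\varphi)+\gamma(n-2).\tag{7.6}$$
Map a family to $\eta=\sum_{|\alpha|=n-2}\eta_\alpha T^\alpha$. Entries with $|\alpha|<n-2$ are determined by those with $|\alpha|=n-2$. So the kernel consists of the families supported on $|\alpha|=n-1$ with entries in $0:_E(\varphi)$. As $\dim_\kappa(0:_E(\varphi))=\dim_\kappa\kappa[x,y]/(\varphi)$ by duality, this is the first term. It remains to see that the image is $\{\eta:g_k\eta=0\ \forall k\}$.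

In the image, for $|\beta|=n-1$, the coefficient of $T^\beta$ in $g_k\eta$ is $y^{\nu_k}\eta_{\beta-\epsilon_k}-x^{\nu_k}\eta_{\beta-\epsilon_{k+1}}=(y^{\nu_k}\varphi_k-x^{\nu_k}\varphi_{k+1})\eta_\beta=0$.

Conversely let $\eta=\sum_{|\alpha|=n-2}\eta_\alpha T^\alpha$ with all $g_k\eta=0$. For each $|\beta|=n-1$, the assignment $\varphi_i\mapsto\eta_{\beta-\epsilon_i}$ respects the generating syzygies, so it defines a homomorphism $(\varphi)\to E$. As $E$ is injective, there is $\eta_\beta\in E$ with $\varphi_i\eta_\beta=\eta_{\beta-\epsilon_i}$ for all $i$. For $|\gamma|\le n-3$ put $\eta_\gamma=\varphi^\delta\eta_{\gamma+\delta}$ with any $\delta$ such that $|\gamma+\delta|=n-1$. This does not depend on $\delta$, because for $\delta_i\ge1$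
$$\varphi^\delta\eta_{\gamma+\delta}=\varphi^{\delta-\epsilon_i}\eta_{\gamma+\delta-\epsilon_i}=\varphi^{\delta-\epsilon_i+\epsilon_j}\eta_{\gamma+\delta-\epsilon_i+\epsilon_j},$$
and any two choices of $\delta$ are joined by such moves. The formula also holds for $|\gamma|=n-2$. The relations $\varphi_i\eta_\alpha=\eta_{\alpha-\epsilon_i}$ hold for $|\alpha|=n-1$ by construction. Let $|\alpha|\le n-2$. If $\alpha_i\ge1$, then $\varphi_i\eta_\alpha=\varphi^{\delta+\epsilon_i}\eta_{(\alpha-\epsilon_i)+(\delta+\epsilon_i)}=\eta_{\alpha-\epsilon_i}$. If $\alpha_i=0$, choose $\delta$ with $\delta_i=0$; then $\varphi_i\eta_\alpha=\varphi^\delta\varphi_i\eta_{\alpha+\delta}=0$. So we have a family that maps to $\eta$, and (7.6) is proved.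

**Step 8 (computing $\gamma$, and the contradiction).** The purpose is to see that $\omega_2$ becomes polynomial only late. Write $\eta=\sum u_{ij}x^{-i}y^{-j}$ with $u_{ij}\in\kappa[T]$. Since $\nu_2=1$, $g_2=yT_2-xT_3$, and $g_2\eta=0$ means $T_2u_{i,j+1}=T_3u_{i+1,j}$ for all $i,j\ge1$. On the antidiagonal $i+j=\delta+1$ put $f_i=u_{i,\delta+1-i}$, $1\le i\le\delta$. The equations $T_2f_i=T_3f_{i+1}$ give $T_3^{\delta-1}f_\delta=T_2^{\delta-1}f_1$. So $T_3^{\delta-1}$ divides $f_1$, say $f_1=vT_3^{\delta-1}$, and then $f_i=vT_2^{i-1}T_3^{\delta-i}$. Hence $0:_{E[T]}g_2=\bigoplus_{\delta\ge1}\kappa[T]v_\delta$ is free on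
$$v_\delta=\sum_{i=1}^\delta T_2^{i-1}T_3^{\delta-i}x^{-i}y^{-(\delta+1-i)},\qquad xv_\delta=T_2v_{\delta-1},\quad yv_\delta=T_3v_{\delta-1}\quad(v_\delta=0\text{ for }\delta\le0).$$
For $k\ne2$ we get $g_kv_\delta=(T_kT_3^\nu-T_{k+1}T_2^\nu)v_{\delta-\nu}$. For $k=1$ the coefficient $T_1T_3^\nu-T_2^{\nu+1}$ is nonzero. So the common annihilator of all $g_k$ is $\bigoplus_{\delta=1}^\nu\kappa[T]v_\delta$. As $v_\delta$ has $T$-degree $\delta-1$,
$$\gamma(m)=\sum_{\delta=0}^{\nu-1}h(m-\delta),\qquad h(z)=\tbinom{z+r-1}{r-1}\ (z\ge0),\quad h(z)=0\ (z<0).$$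
Let $\tilde h(z)=\frac{(z+r-1)\cdots(z+1)}{(r-1)!}$. Then $h(z)=\tilde h(z)$ for $z\ge-(r-1)$, but $h(-r)=0\ne(-1)^{r-1}=\tilde h(-r)$. Hence $\gamma(n-2)=\sum_{\delta=0}^{\nu-1}\tilde h(n-2-\delta)$ for $n\ge\nu+2-r$. At $n=\nu+1-r$ the terms with $\delta<\nu-1$ still agree, and the term with $\delta=\nu-1$, where the argument is $-r$, does not. The first term of (7.6) is a polynomial for $n\ge1$. So if $\nu+1-r\ge1$, then $\omega_2$ is not a polynomial function on $n\ge\nu+1-r$. Choose $\nu$ with $\nu+1-r\ge n_2$: this contradicts Step 6. Hence $c(A)\le1$. $\blacksquare$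

*Check.* For $r=3$, $c=2$, (7.6) gives $\omega_2(2)=3(\nu^2+\nu+1)+1$, and (2.2) at $n=2$ gives $\binom{2\nu+3}2+\binom\nu2+\binom{\nu-1}2=3\nu^2+3\nu+4$. The failure at $n=\nu-2$ is the one found by hand for Ring 3. Note also that the proof used the hypothesis only for the ideals $\mathfrak q_u$ with $\nu$ and $u$ varying. So if $c(A)\ge2$, already their postulation numbers are unbounded; by (ii)⇒(iii) and the quoted (i)⇒(ii), no bound on regularities or relation types exists either.

## 8. If $c(A)\le1$, regularities and relation types are bounded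

Assume $c(A)\le1$. Throughout, "bounded" means bounded independently of $\mathfrak q$, and $R(\mathfrak q)=\bigoplus_{n\ge0}\mathfrak q^n$, an $A[Y]$-module via $Y_i\mapsto x_i\in\mathfrak q$ in degree $1$. We bound $\mathrm{reg}\,R(\mathfrak q)$.

**Step 1 (reduction to $H^0_{\mathfrak m}(A)=0$).** This makes the submodule $\tau$ of Step 4 Cohen–Macaulay. Let $A^0=H^0_{\mathfrak m}(A)$ and $\bar A=A/A^0$. As $A^0$ has finite length, $A^0\cap\mathfrak m^{t_0}=0$ for some $t_0\ge1$. In
$$0\to\bigoplus_n(A^0\cap\mathfrak q^n)\to R(\mathfrak q)\to R(\mathfrak q\bar A)\to0$$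
the kernel lives in degrees $<t_0$. So it is $Y$-torsion of regularity $<t_0$, and $\mathrm{reg}\,R(\mathfrak q)\le\max(t_0,\mathrm{reg}\,R(\mathfrak q\bar A))$. Moreover $\dim\bar A=d$, $\mathfrak q\bar A$ is a parameter ideal, $H^0_{\mathfrak m}(\bar A)=0$, and $H^j_{\mathfrak m}(\bar A)=H^j_{\mathfrak m}(A)$ for $j\ge1$, so $c(\bar A)\le1$. We assume $H^0_{\mathfrak m}(A)=0$ until Step 6.

**Step 2 (uniform coherence in dimension $\le1$).** The purpose is to bound regularities when only the *coefficients* of matrices vary. Let $B$ be a complete local ring with $\dim B\le1$, or $B=0$. A graded $B[Y]$-module $M$ has *size* $\le\sigma$ if it has a presentation $\bigoplus_aB[Y](-a)\to\bigoplus_bB[Y](-b)\to M\to0$ with at most $\sigma$ summands in each term and all shifts of absolute value $\le\sigma$. For example, over $B=k[[x]]$ with $d=2$, the modules $B[Y]/(x^pY_1-x^qY_2)$ all have size $\le1$.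

**Lemma 8.1.** *For each $\sigma$ there is $\sigma_1$ such that every degree-$0$ map $\theta:G\to G'$ of graded free $B[Y]$-modules with at most $\sigma$ summands and shifts of absolute value $\le\sigma$ has kernel generated by at most $\sigma_1$ homogeneous elements of degrees in $[-\sigma_1,\sigma_1]$.*

*Why dimension $\le1$.* Over $B=k[[x,y]]$ with $d=3$ the statement is false. Let $g_1=y^\nu Y_1-x^\nu Y_2$, $g_2=yY_2-xY_3$, $f=Y_1Y_3^\nu-Y_2^{\nu+1}$, and take $\theta=(g_1,g_2,x^\nu):B[Y](-1)^2\oplus B[Y]\to B[Y]$; the shifts do not depend on $\nu$. Modulo $g_2$ and then $g_1$ we have $x^\nu Y_1Y_3^\nu\equiv y^\nu Y_1Y_2^\nu\equiv x^\nu Y_2^{\nu+1}$, so $f$ is the third coordinate of an element of $\ker\theta$. Every third coordinate $F$ of such an element satisfies $x^\nu F\in(g_1,g_2)$, hence vanishes under $Y\mapsto(x^{\nu+1},xy^\nu,y^{\nu+1})$. If $F$ is homogeneous of degree $n\le\nu$, its reduction $F_0\in k[Y]$ satisfies $F_0(x^{\nu+1},xy^\nu,y^{\nu+1})=0$, because the contribution of the coefficients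 in $(x,y)$ has order $>(\nu+1)n$. The kernel of $k[Y]\to k[x^{\nu+1},xy^\nu,y^{\nu+1}]$ is a height-one prime containing the irreducible form $f$ of degree $\nu+1$, so it is $(f)$ and $F_0=0$. Thus elements of $\ker\theta$ of degree $\le\nu$ cannot generate one with third coordinate $f$.

*Proof of Lemma 8.1.* There are finitely many possibilities for the numbers of summands and the shifts (the *type* of $\theta$).

*(a) Fields. For fixed $\sigma$ the statement holds with one $\sigma_1$ for all fields $K$ in place of $B$, and only finitely many Hilbert functions $n\mapsto\dim_K(\ker\theta)_n$ occur.* Fix the type. Let $\mathcal C$ be the polynomial ring over $\mathbb Z$ in the coefficients of the entries of a matrix of this type, and let $\theta^{\mathrm{un}}$ be the universal map over $\mathcal C[Y]$. Every $\theta$ over $K$ is $\theta^{\mathrm{un}}\otimes_{\mathcal C}K$ for some $\mathcal C\to K$. Let $\mathfrak P\in\mathrm{Spec}\,\mathcal C$. By generic freeness there is $f\in\mathcal C\setminus\mathfrak P$ such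 that, with $\mathcal C_1=(\mathcal C/\mathfrak P)_f$, $\mathrm{coker}(\theta^{\mathrm{un}}\otimes\mathcal C_1)$ is flat over $\mathcal C_1$. Then the image and the kernel $Z^{\mathrm{un}}$ are also flat, and $\ker(\theta^{\mathrm{un}}\otimes K)=Z^{\mathrm{un}}\otimes_{\mathcal C_1}K$ for every $\mathcal C_1\to K$. So this kernel is generated by the images of a fixed finite set of homogeneous generators of $Z^{\mathrm{un}}$. Each $Z^{\mathrm{un}}_n$ is finitely generated projective over the domain $\mathcal C_1$, so $\dim_K\ker(\theta^{\mathrm{un}}\otimes K)_n$ does not depend on $\mathcal C_1\to K$. By Noetherian induction $\mathrm{Spec}\,\mathcal C$ is a finite union of sets $V(\mathfrak P)\cap D(f)$ of this kind.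

*(b) $B$ a DVR,* with uniformizer $\pi$, fraction field $L$ and residue field $\bar k$. Fix the type, and let $Z=\ker\theta$. By (a), only finitely many Hilbert functions occur for $Z\otimes L=\ker(\theta\otimes L)$. As $G/Z\subseteq G'$ is torsion-free, $\bar Z=Z/\pi Z$ embeds in $\bar G=G/\pi G$; and $\bar Z$ has the Hilbert function of $Z\otimes L$, since each $Z_n$ is free of finite rank. It suffices that the graded submodules of $\bar G$ with a given Hilbert function $H$ are generated in degrees bounded in terms of $H$ and the type. Then the number of generators is bounded by dimensions of components of $\bar G$, and homogeneous lifts generate $Z$ by Nakayama in each degree. For a term order, $\bar Z$ is generated in degrees at most the generating degree of its initial module, a monomial submodule with Hilbert function $H$. There are only finitely many monomial submodules with Hilbert function $H$, a combinatorial statement independent of $\bar k$. Indeed, suppose there are infinitely many. Each component of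 $\bar G$ has finitely many monomial subspaces, so there are nested infinite sets $\mathcal M_n$ of such submodules, all members of $\mathcal M_n$ agreeing in degrees $\le n$. The common components form a submodule $M_\infty$ with Hilbert function $H$, generated in degrees $\le g$, say. Every $M\in\mathcal M_g$ contains $M_\infty$, hence equals it, contradicting infinitude.

*(c) General $B$.* Call a finitely generated $B$-module $D$ *good* if for each $\sigma$ there is $\sigma_1$ such that all degree-$0$ maps $\bigoplus B[Y](-a)\to\bigoplus D[Y](-b)$ with at most $\sigma$ summands on each side and $|a|,|b|\le\sigma$ have kernels generated by at most $\sigma_1$ homogeneous elements of degrees in $[-\sigma_1,\sigma_1]$. If $0\to D'\to D\to D''\to0$ is exact and $D',D''$ are good, so is $D$. For $\theta:G\to\bigoplus D[Y](-b)$ choose a bounded free $L$ mapping onto the kernel of $G\to\bigoplus D''[Y](-b)$. The composite $L\to\bigoplus D[Y](-b)$ lands in $\bigoplus D'[Y](-b)$, its kernel is boundedly generated, and $\ker\theta$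 is the image of that kernel in $G$. By a prime filtration of $B$ it suffices that each $B/\mathfrak p$ is good. The kernel is then generated by $\mathfrak pG$ (boundedly many generators) and lifts of generators of the kernel over $(B/\mathfrak p)[Y]$. If $B/\mathfrak p$ is a field, use (a). Otherwise it is a one-dimensional complete local domain, which by Cohen is finite and torsion-free, hence free of some rank $e_1$, over a complete DVR $V_1$. Apply (b) over $V_1[Y]$ with $e_1$ times as many summands and the same shifts; generators over $V_1[Y]$ generate over $(B/\mathfrak p)[Y]$. $\square$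

**Lemma 8.2.** *Kernels, cokernels and images of degree-$0$ maps between modules of size $\le\sigma$ have size bounded in terms of $\sigma$ (and $B,d$). Modules of size $\le\sigma$ have regularity bounded above in terms of $\sigma$ (and $B,d$).*

*Proof.* Let $f:M\to M'$ have presentations $G_1\to G_0\to M$ and $G_1'\to G_0'\to M'$, and lift $f$ to $G_0\to G_0'$. Then $\mathrm{coker}\,f=\mathrm{coker}(G_0\oplus G_1'\to G_0')$. The preimage of $\ker f$ in $G_0$ is the projection of $\ker(G_0\oplus G_1'\to G_0')$, so by Lemma 8.1 it is the image of a bounded free module $L$. The relations of $L\to\ker f$ form the projection of $\ker(L\oplus G_1\to G_0)$, boundedly generated. The image of $f$ is the cokernel of $\ker f\to M$.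

For the regularity, iterate Lemma 8.1 to get an exact sequence $L_d\to\dots\to L_0\to M\to0$ with bounded free $L_k$, and put $Z_0=M$, $Z_{k+1}=\ker(L_k\to Z_k)$. As $H^i_Y(L_k)=0$ for $i<d$, we have $H^i_Y(Z_k)\hookrightarrow H^{i+1}_Y(Z_{k+1})$ for $i<d$. So $H^{d-k}_Y(M)\hookrightarrow H^d_Y(Z_k)$, a quotient of $H^d_Y(L_k)$, which vanishes in degrees above $-d+\max\mathrm{shift}(L_k)$. $\square$

**Step 3 (the modules $\mathcal H_i(\Delta)$).** The purpose is a bound for the part of the problem that comes from $\Delta$. For $X\in D^b(A)$ put $\mathcal H_i(X)=H_i(P\otimes_\Lambda X)=\bigoplus_nH_i(P_{[n]}\otimes_\Lambda X)$. This is a graded $A[Y]$-module, finitely generated if $X\in D^b_{fg}(A)$.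

**(8.1)** *$\mathrm{reg}\,\mathcal H_i(\Delta)$ is bounded above for all $i$.* By (6.4), $B:=A/\bigcap_h\mathrm{ann}\,H_h(\Delta)$ is zero or has dimension $\le1$. There is a spectral sequence of graded $A[Y]$-modules
$$E^1_{p,h}=P_p\otimes_\Lambda H_h(\Delta),\qquad E^2_{p,h}=H_p(P\otimes_\Lambda H_h(\Delta))\Rightarrow\mathcal H_{p+h}(\Delta),$$
with $0\le p\le d-1$ and $h$ in a finite range. Its pages are $B[Y]$-modules, and $E^d=E^\infty$, since $d^j$ lowers $p$ by $j$. By (5.1) the terms $E^1_{p,h}$ are finite sums of modules $H_h(\Delta)[Y](-a)$. They do not depend on $\mathfrak q$; only the differentials do. So by Lemma 8.2 the terms of all pages $E^j$, $j\le d$, have bounded size, and the terms of $E^\infty$ have bounded regularity. As $\mathcal H_i(\Delta)$ is finitely filtered by them, its regularity is bounded by (4.1).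

**Step 4 (the Rees algebra modulo $\tau$).** The purpose is to bound $\mathrm{reg}\,R(\mathfrak q\cdot A/\tau)$ for the ideal $\tau=\ker(A\to H_0(\mathcal N))$.

**(8.2)** *$\mathcal H_i(\mathcal N)=0$ for $i\ge1$, and $\mathcal H_0(\mathcal N)_n\to H_0(\mathcal N)$ is injective for $n\ge 0$.* Use the triangle $P_{[n]}\to\Lambda\to F_n\to$. In $H_{i+1}(F_n\otimes\mathcal N)\to H_i(P_{[n]}\otimes\mathcal N)\to H_i(\mathcal N)$ the outer terms vanish for $i\ge1$ by (6.3) and (6.2). The injectivity follows from $H_1(F_n\otimes\mathcal N)=0$.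

**(8.3)** *$\mathcal H_0(\Delta)\to\mathcal H_0(A)\to\mathcal H_0(\mathcal N)\to\mathcal H_{-1}(\Delta)\to0$ is exact, and $\mathcal H_i(\mathcal N)\cong\mathcal H_{i-1}(\Delta)$ for $i\le-1$.* This is the long exact sequence of (6.1), since $\mathcal H_i(A)=0$ for $i<0$.

**(8.4)** *$\mathrm{reg}\,\mathcal H_0(\mathcal N)$ is bounded above.* Represent $\mathcal N$ by a bounded complex of $A$-modules. The terms of $P\otimes\mathcal N$ are sums of modules $M[Y](-a)$ with $0\le a\le d-1$. By (4.2) their only local cohomology is $H^d_Y$, in degrees $\le a-d\le-1$. So the total complex of the Čech complex on $Y$ tensored with $P\otimes\mathcal N$ is exact in degrees $n\ge0$, and the bounded spectral sequence $E_2^{p,q}=H^p_Y(\mathcal H_{-q}(\mathcal N))_n$ converges to $0$ for $n\ge0$. By (8.2), $\mathcal H_{-q}(\mathcal N)=0$ for $q<0$. So all differentials out of the row $q=0$ vanish. Those into $E_j^{p,0}$ come from subquotients of $H^{p-j}_Y(\mathcal H_{1-j}(\mathcal N))_n\cong H^{p-j}_Y(\mathcal H_{-j}(\Delta))_n$,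 $j\ge2$. Hence
$$a^p(\mathcal H_0(\mathcal N))\le\max\{-1,\ a^{p-j}(\mathcal H_{-j}(\Delta)):j\ge2\},$$
which is bounded by (8.1); only finitely many $j$ matter.

Now we identify $R(\mathfrak q\cdot A/\tau)$. Since $H_1(\mathcal N)=0$, $\tau\cong H_0(\Delta)$, so $\dim\tau\le1$ by (6.4). We have $\mathcal H_0(A)_n=\mathfrak n^n\otimes_\Lambda A$, and its image in $A$ is $\mathfrak q^n$. By naturality, the image of $\mathcal H_0(A)_n$ in $\mathcal H_0(\mathcal N)_n\subseteq H_0(\mathcal N)$ is the image of $\mathfrak q^n$, that is, $\mathfrak q^n/(\mathfrak q^n\cap\tau)$. Here $Y_i$ acts as multiplication by $x_i$, because $P_{[n]}\xrightarrow{Y_i}P_{[n+1]}\to\Lambda$ is $T_i$ times $P_{[n]}\to\Lambda$. With (8.3) we obtain the exact sequence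
$$0\to R(\mathfrak q\cdot A/\tau)\to\mathcal H_0(\mathcal N)\to\mathcal H_{-1}(\Delta)\to0.$$
By (4.1), (8.1) and (8.4), $\mathrm{reg}\,R(\mathfrak q\cdot A/\tau)$ is bounded above.

**Step 5 (the module $\Omega=\bigoplus_n(\mathfrak q^n\cap\tau)$).** The purpose is to bound the kernel of $R(\mathfrak q)\to R(\mathfrak q\cdot A/\tau)$.

*$\Omega$ is the image of $\mathcal H_0(\Delta)$ under the maps $\mathcal H_0(\Delta)_n\to H_0(\Delta)=\tau$.* The image lies in $\mathfrak q^n\cap\tau$ by naturality. If $a\in\mathfrak q^n\cap\tau$, lift it to $\tilde a\in\mathcal H_0(A)_n$. The image of $\tilde a$ in $\mathcal H_0(\mathcal N)_n\subseteq H_0(\mathcal N)$ is $0$, so $\tilde a$ comes from $\mathcal H_0(\Delta)_n$ by (8.3). By (4.3) and (8.1), $\Omega$ is generated in degrees $\le\rho_0$ with $\rho_0\ge0$ bounded: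
$$\mathfrak q^n\cap\tau=\mathfrak q^{n-\rho_0}(\mathfrak q^{\rho_0}\cap\tau)\qquad(n\ge\rho_0).\tag{8.5}$$

**Lemma 8.3** (case of a theorem of Eakin–Sathaye). *Let $k$ be an infinite field, $F$ a standard graded $k$-algebra, $n\ge1$ and $\dim_kF_n\le n$. Then $F_n=lF_{n-1}$ for all $l$ in a nonempty Zariski open subset of $F_1$.*

*Proof.* Induct on $n$; the case $n=1$ is clear. Let $n\ge2$. The set $V$ of $l\in F_1$ with $\dim lF_{n-1}$ maximal is nonempty and open, so it suffices that $lF_{n-1}=F_n$ for some $l\in V$. Let $l\in V$ and suppose $lF_{n-1}\ne F_n$. The standard graded algebra $F/(0:_Fl)$ is nonzero: $F_n\ne0$, and $l\neq0$, since $0\in V$ would make all $l'F_{n-1}$ vanish and hence $F_n=0$. Its component of degree $n-1$ has dimension $\dim lF_{n-1}\le n-1$. By induction $F_{n-1}=l'F_{n-2}+(0:_Fl)_{n-1}$ for all $l'$ in a nonempty open $V_l\subseteq F_1$, and then $lF_{n-1}=ll'F_{n-2}\subseteq l'F_{n-1}$. For $l'\in V\cap V_l$ the dimensions agree, so $l'F_{n-1}=lF_{n-1}$. As $k$ is infinite, $V\cap V_l$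 is nonempty and spans $F_1$. Hence $F_n=F_1F_{n-1}=lF_{n-1}$, a contradiction. $\square$

*$\mathrm{reg}\,\Omega$ is bounded above.* Let $\tau\ne0$. As $H^0_{\mathfrak m}(A)=0$ and $\dim\tau\le1$, $\tau$ is Cohen–Macaulay of dimension $1$. So is $A_0=A/\mathrm{ann}\,\tau$, as it embeds in $\mathrm{Hom}(\tau,\tau)$, which has positive depth. Let $e=e(A_0)$ be its multiplicity, which does not depend on $\mathfrak q$. For the rest of this step replace $A$ by the faithfully flat extension $A'=A[z]_{\mathfrak mA[z]}$, with maximal ideal $\mathfrak mA'$ and residue field $k(z)$. The modules $\tau A'$ and $A_0\otimes A'=A'/\mathrm{ann}(\tau A')$ are Cohen–Macaulay of dimension $1$, $e(A_0\otimes A')=e$, $\mathfrak q^nA'\cap\tau A'=(\mathfrak q^n\cap\tau)A'$, and $H^i_Y(\Omega\otimes A')=H^i_Y(\Omega)\otimes A'$. Completeness is not used here. So we may assume that $k$ is infinite.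

Let $a$ generate a minimal reduction of $\mathfrak mA_0$. It is $A_0$-regular and $\ell(A_0/aA_0)=e$. For every $\mathfrak m$-primary ideal $I$ of $A_0$, comparing $\ell(A_0/aI)$ along $aI\subset I$ and along $aI\subset aA_0$ gives $\ell(I/aI)=\ell(A_0/aA_0)$. So the minimal number of generators is $\mu(I)\le\ell(I/aI)=e$. Hence the fiber ring $\bigoplus_n\mathfrak q^nA_0/\mathfrak m\mathfrak q^nA_0$ has component of degree $e$ of dimension $\le e$. By Lemma 8.3 and Nakayama there is $x=\sum b_ix_i\in\mathfrak q$ with $\mathfrak q^eA_0=x\mathfrak q^{e-1}A_0$. Then $\mathfrak q^e\tau\subseteq x\tau$, so $x$ is a parameter for $\tau$, hence regular on $\tau$. Put $\rho=\rho_0+e-1$. For $n\ge\rho$, (8.5) gives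
$$\mathfrak q^{n+1}\cap\tau=\mathfrak q^{n+1-\rho_0}(\mathfrak q^{\rho_0}\cap\tau)=x\,\mathfrak q^{n-\rho_0}(\mathfrak q^{\rho_0}\cap\tau)=x(\mathfrak q^n\cap\tau).$$
Put $Y'=\sum b_iY_i$. It is a nonzerodivisor on $\Omega$, and $\Omega/Y'\Omega$ vanishes in degrees $>\rho$, hence is $Y$-torsion. So $H^0_Y(\Omega)=0$. From $0\to\Omega(-1)\xrightarrow{Y'}\Omega\to\Omega/Y'\Omega\to0$ we see two things. The map $Y':H^1_Y(\Omega)_{n-1}\to H^1_Y(\Omega)_n$ is bijective for $n\ge\rho+1$, and $Y':H^i_Y(\Omega)_{n-1}\to H^i_Y(\Omega)_n$ is injective for $i\ge2$ and all $n$. These modules vanish for $n\gg0$. So $H^1_Y(\Omega)_n=0$ for $n\ge\rho$, and $H^i_Y(\Omega)=0$ for $i\ge2$. Therefore $\mathrm{reg}\,\Omega\le\rho$.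

**Step 6 (relation type and regularity of $G_{\mathfrak q}(A)$).** This converts the bounds into (i) and (ii). The sequence $0\to\Omega\to R(\mathfrak q)\to R(\mathfrak q\cdot A/\tau)\to0$ and Steps 4 and 5 give $\mathrm{reg}\,R(\mathfrak q)\le M_0$ with $M_0\ge0$ independent of $\mathfrak q$. By Step 1 this holds, with another $M_0$, also without the assumption $H^0_{\mathfrak m}(A)=0$.

For (i), let $J_{\mathfrak q}=\ker(A[Y]\to R(\mathfrak q))$. Since $\mathrm{reg}\,A[Y]=0$, (4.1) gives $\mathrm{reg}\,J_{\mathfrak q}\le M_0+1$. By (4.3), $J_{\mathfrak q}$ is generated in degrees $\le M_0+1$, so $\mathrm{reltype}(\mathfrak q)\le M_0+1$.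

For (ii), let $R_+=\bigoplus_{n\ge1}\mathfrak q^n$. The sequence $0\to R_+\to R(\mathfrak q)\to A\to0$ gives $\mathrm{reg}\,R_+\le M_0+1$, since $A$ in degree $0$ has regularity $0$. So $\mathrm{reg}\,R_+(1)\le M_0$. The inclusions $\mathfrak q^{n+1}\subseteq\mathfrak q^n$ give $0\to R_+(1)\to R(\mathfrak q)\to G_{\mathfrak q}(A)\to0$, hence $\mathrm{reg}\,G_{\mathfrak q}(A)\le M_0$. This proves (iv)⇒(i),(ii), and with Section 7 and the implications in Section 3 it proves Theorem 3.1. $\blacksquare$
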